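# Embedding the flag modules $Fl_J(n)$ of $GL(n,\mathbb{F}_q)$ in the divided power algebra

## 1. The theorem: when $\phi^\lambda$ is injective on $Fl_J(n)$

Let $q$ be a power of a prime $p$, let $V=\mathbb{F}_q^n$ (row vectors), and let $G(n)=GL(n,\mathbb{F}_q)$ act on $V$ on the right. We write $Fl(n)$ for the $\mathbb{F}_q$-vector space with basis the complete flags of $V$, $Fl_J(n)$ for its canonical pieces, indexed by $J\subseteq\{1,\dots,n-1\}$, $\pi_i$, $\bar\pi_i$ and $\pi_w$ for the $0$-Hecke operators on $Fl(n)$, and $\phi^\lambda$ for a certain $G(n)$-map from $Fl(n)$ to the divided power algebra $D(n)$. Sections 2 and 3 define all of these precisely. For $\lambda=(\lambda_1>\lambda_2>\dots>\lambda_n\ge 0)$ put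
$$m_i=q^{\lambda_i}-1,\qquad D(\lambda)=\{\,i:\ \lambda_i-\lambda_{i+1}=1\,\}\subseteq\{1,\dots,n-1\}.$$

**Theorem A.** Let $\lambda$ be strictly decreasing and $J\subseteq\{1,\dots,n-1\}$. If $\lambda_i-\lambda_{i+1}\ge 1$ for $i\in J$ and $\lambda_i-\lambda_{i+1}\ge 2$ for $i\notin J$, that is, if $D(\lambda)\subseteq J$, then $\phi^\lambda$ is injective on $Fl_J(n)$.

**Theorem B.** Let $\lambda$ be strictly decreasing and $D=D(\lambda)$.

1. $\phi^\lambda$ is injective on $Fl_J(n)$ if and only if $D\subseteq J$.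
2. $\ker\phi^\lambda=\ker\bigl(\pi_{w_D}\colon Fl(n)\to Fl(n)\bigr)=\sum_{i\in D}\bar\pi_i(Fl(n))$, and $\operatorname{im}\phi^\lambda\cong\pi_{w_D}(Fl(n))\cong\bigoplus_{J\supseteq D}Fl_J(n)$.

In particular $\phi^\lambda$ is injective on $Fl(n)$ if and only if all gaps $\lambda_i-\lambda_{i+1}$ are at least $2$.

Theorem A is stated as a conjecture in "Embedding the Steinberg and the flag representations of $GL(n,\mathbb{F}q)$ in the divided power algebra" (http://www.maths.manchester.ac.uk/~grant/goett07.pdf). So the conjecture is true, and Theorem B says that its hypothesis cannot be relaxed for strictly decreasing $\lambda$.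

In plain words: the map $\phi^\lambda$ turns each flag into a product of divided powers, one factor for each step of the flag, with exponents $m_1>m_2>\dots>m_n$. We ask which linear relations hold between these products. The module $Fl(n)$ splits into $2^{n-1}$ indecomposable pieces. Every gap equal to $1$ in $\lambda$ creates relations; Theorem B says that a piece $Fl_J(n)$ embeds exactly when every such gap position lies in $J$. For $J=\{1,\dots,n-1\}$, the Steinberg module, there is no condition beyond strict decrease. For $J=\emptyset$, the trivial module, all gaps must be at least $2$. For a mixed example take $n=3$ and $\lambda=(3,1,0)$: the gaps are $2,1$, so $D=\{2\}$, and $\phi^\lambda$ is injective on $Fl_{\{2\}}(3)$ and $Fl_{\{1,2\}}(3)$ but not on $Fl_\emptyset(3)$ or $Fl_{\{1\}}(3)$.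

## 2. Flags, panels and the 0-Hecke algebra

**Definition (flags, panels).** A flag is a chain $F=(F_1\subset F_2\subset\dots\subset F_n=V)$ with $\dim F_i=i$; put $F_0=0$. The group acts by $F\cdot g=(F_1g\subset\dots\subset F_ng)$, so $Fl(n)$ is a right $\mathbb{F}_qG(n)$-module. For $1\le i\le n-1$, the $i$-panel of $F$ is the set of flags that agree with $F$ at every index $j\neq i$. It corresponds to the lines of the plane $F_{i+1}/F_{i-1}$, so it has $q+1$ elements.

**Definition (operators).** For $1\le i\le n-1$ let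
$$\pi_i(F)=-\sum_{F'}F',\qquad \bar\pi_i=1-\pi_i,$$
where $F'$ runs over the $q$ flags $F'\ne F$ in the $i$-panel of $F$.

So $\bar\pi_i(F)$ is simply the sum of all $q+1$ flags of the $i$-panel of $F$. Since $q+1=1$ in $\mathbb{F}_q$, we see at once that $\bar\pi_i^2=\bar\pi_i$, hence $\pi_i^2=\pi_i$. Both operators commute with $G(n)$. We take for granted the following facts.

**Fact 1 (relations).** $\pi_i\pi_j=\pi_j\pi_i$ for $|i-j|>1$ and $\pi_i\pi_j\pi_i=\pi_j\pi_i\pi_j$ for $|i-j|=1$. With $s_i=(i,i+1)\in S(n)$ and $w=s_{i_1}\cdots s_{i_k}$ a reduced word, $\pi_w=\pi_{i_1}\cdots\pi_{i_k}$ and $\bar\pi_w=\bar\pi_{i_1}\cdots\bar\pi_{i_k}$ do not depend on the reduced word. Moreover $\pi_w\pi_i=\pi_{ws_i}$ if $\ell(ws_i)>\ell(w)$ and $\pi_w\pi_i=\pi_w$ if $\ell(ws_i)<\ell(w)$; similarly on the left.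

**Fact 2 (endomorphisms).** The $\pi_i$ generate the $0$-Hecke algebra $H(n)$, and $H(n)=\mathrm{End}_{G(n)}(Fl(n))$. By Fact 1 the $n!$ elements $\pi_w$ span $H(n)$. The dimension of $\mathrm{End}_{G(n)}(Fl(n))$ is the number of orbits of a flag stabilizer on flags, which is $n!$ by the Bruhat decomposition. So the $\pi_w$ form a basis of $H(n)$.

**Fact 3 (Norton's theorem).** Let $J^c=\{1,\dots,n-1\}\setminus J$, and let $w_J$ be the longest element of the subgroup of $S(n)$ generated by $\{s_i:i\in J\}$. Put $\alpha_J=\pi_{w_J}\bar\pi_{w_{J^c}}$. Then $H(n)=\bigoplus_JH(n)\alpha_J$, and each of these left ideals is indecomposable.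

**Definition.** $Fl_J(n)=\alpha_J(Fl(n))\subseteq Fl(n)$.

This is a $G(n)$-submodule. From Norton's theorem we get
$$Fl(n)\cong\bigoplus_JFl_J(n),\qquad\text{each } Fl_J(n)\text{ indecomposable}. \tag{1}$$
Here is the argument. Decompose $1=\sum_Je_J$ along the direct sum of left ideals. The $e_J$ are orthogonal idempotents with $H(n)e_J=H(n)\alpha_J$, so $Fl(n)=\bigoplus_Je_JFl(n)$. Write $e_J=\beta\alpha_J$, and note $\alpha_J=\alpha_Je_J$. Then $\alpha_J$ maps $e_JFl(n)$ onto $\alpha_Je_JFl(n)=\alpha_JFl(n)=Fl_J(n)$, and injectively, since $\beta\alpha_J=e_J$ is the identity on $e_JFl(n)$. So $Fl_J(n)\cong e_JFl(n)$. Finally $\mathrm{End}_{G(n)}(e_JFl(n))=e_JH(n)e_J$ has no idempotents other than $0$ and the identity because $H(n)e_J$ is indecomposable.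

**Fact 4 (fixed vectors).** Let $B$ be the stabilizer of a flag $E$. As $G(n)$ is transitive on flags, $h\mapsto h(E)$ is an isomorphism $\mathrm{Hom}_{G(n)}(Fl(n),M)\cong M^B$ for every $G(n)$-module $M$. The left side is a right $H(n)$-module by precomposition.

**Example ($n=2$).** Flags are lines $L\subset\mathbb{F}_q^2$, and there is one panel, the set of all $q+1$ lines. Let $\Sigma$ be the sum of all lines. Then $\bar\pi_1(L)=\Sigma$ and $\pi_1(L)=L-\Sigma$. Thus $Fl_\emptyset(2)=\bar\pi_1Fl(2)=\langle\Sigma\rangle$ is trivial, and $Fl_{\{1\}}(2)=\pi_1Fl(2)$ is the $q$-dimensional space of combinations with coefficient sum $0$: indeed $L-\Sigma$ has coefficient sum $1-(q+1)=0$, and $\dim\pi_1Fl(2)=(q+1)-1$.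

## 3. Divided powers and the maps $\phi^\lambda$

**Definition (divided power algebra).** $D(n)$ is the graded dual of $\mathbb{F}_q[t_1,\dots,t_n]$. It has basis $x_1^{[a_1]}\cdots x_n^{[a_n]}$, dual to the monomials, with $x_j^{[a]}x_j^{[b]}=\binom{a+b}{a}x_j^{[a+b]}$. Identify $V$ with $D^1(n)$. For $v=\sum_jc_jx_j$ and $m\ge 0$ put
$$v^{[m]}=\sum_{m_1+\dots+m_n=m}\ \prod_jc_j^{m_j}x_j^{[m_j]}.$$
$G(n)$ acts by linear substitution, through algebra automorphisms with $v^{[m]}g=(vg)^{[m]}$.

Three rules hold for $v,w\in V$ and $c\in\mathbb{F}_q$: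
$$(v+w)^{[m]}=\sum_{i=0}^mv^{[i]}w^{[m-i]},\qquad (cv)^{[m]}=c^mv^{[m]},\qquad v^{[a]}v^{[b]}=\binom{a+b}{a}v^{[a+b]}. \tag{2}$$
For the first, compare coefficients of $\prod x_j^{[r_j]}$ and expand each $(c_j+c_j')^{r_j}$ binomially. The second is immediate, and the third is the identity $\sum\prod_j\binom{r_j}{a_j}=\binom{a+b}{a}$ (sum over $a_1+\dots+a_n=a$, where $\sum r_j=a+b$).

For example, when $q=2$ we have $x\cdot x=2x^{[2]}=0$ and $x\cdot x^{[2]}=3x^{[3]}=x^{[3]}$. Exponents of the form $q^\mu-1$ behave especially well.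

**Rule (3).** For $v\in V$, $v\ne0$, and $\mu,s\ge0$:
$$v^{[q^\mu-1]}v^{[s]}=\begin{cases}v^{[q^\mu-1+s]}&\text{if } q^\mu\mid s,\\ 0&\text{otherwise.}\end{cases}\tag{3}$$

*Proof.* The coefficient is $\binom{q^\mu-1+s}{s}$ modulo $p$. Write $q^\mu=p^r$. In base $p$ the number $p^r-1$ has its lowest $r$ digits equal to $p-1$ and no others. If $s$ has a nonzero digit among its lowest $r$, the addition $(p^r-1)+s$ has a carry, and by Kummer's theorem $p$ divides the coefficient. If $p^r\mid s$, there is no carry, and Lucas's theorem gives a product of factors $\binom{p-1}{0}=1$ and $\binom{s_j}{s_j}=1$. $\square$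

**Rule (4).** With $0^0=1$,
$$\sum_{c\in\mathbb{F}_q}c^s=\begin{cases}-1&\text{if } s>0\text{ and }(q-1)\mid s,\\ 0&\text{otherwise.}\end{cases}\tag{4}$$
For $s=0$ the sum is $q=0$; for $s>0$ it is a power sum over the cyclic group $\mathbb{F}_q^\times$ of order $q-1$.

**Definition (the map $\phi^\lambda$).** For $\lambda_1>\dots>\lambda_n\ge0$ and a flag $F$, choose $a_i\in F_i\setminus F_{i-1}$ (an *adapted basis*) and put
$$\phi^\lambda(F)=a_1^{[m_1]}a_2^{[m_2]}\cdots a_n^{[m_n]},\qquad m_i=q^{\lambda_i}-1 .$$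

The choice does not matter. Scaling $a_i$ by $c\ne0$ multiplies by $c^{m_i}=1$, as $(q-1)\mid m_i$. Adding to $a_i$ a multiple of $a_j$ with $j<i$ changes $a_i^{[m_i]}$ by terms $a_i^{[m_i-s]}(ca_j)^{[s]}$ with $0<s\le m_i<q^{\lambda_j}$, and these are killed by $a_j^{[m_j]}$ according to (3). Any two adapted bases are connected by such changes. If $(a_i)$ is adapted to $F$, then $(a_ig)$ is adapted to $Fg$, so $\phi^\lambda$ is a $G(n)$-map. Strict decrease of $\lambda$ is what makes it well defined.

## 4. The case $n=2$ by direct calculation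

Let $q=2$ first, so there are three lines, $\langle x_1\rangle,\langle x_2\rangle,\langle x_1+x_2\rangle$.

For $\lambda=(1,0)$ we have $m=(1,0)$ and $\phi^\lambda(\langle v\rangle)=v$. The three images $x_1,x_2,x_1+x_2$ sum to $0$, and this is the only relation: the trivial module $\langle\Sigma\rangle$ dies, and the Steinberg module survives.

For $\lambda=(2,0)$, $\phi^\lambda(\langle v\rangle)=v^{[3]}$. Now $(x_1+x_2)^{[3]}=x_1^{[3]}+x_1^{[2]}x_2+x_1x_2^{[2]}+x_2^{[3]}$, so the three images are independent.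

For general $q$, the lines other than $\langle x_2\rangle$ are $\langle x_1+ux_2\rangle$, $u\in\mathbb{F}_q$, and $x_2$ completes each of them to an adapted basis. Put $S=\sum_u\langle x_1+ux_2\rangle$. By (2), (4) and (3),
$$\phi^\lambda(S)=\sum_u(x_1+ux_2)^{[m_1]}x_2^{[m_2]}=-\sum_{j}x_1^{[m_1-s_j]}x_2^{[s_j+m_2]},\qquad s_j=j(q-1)q^{\lambda_2}, \tag{5}$$
over all $j\ge1$ with $s_j\le m_1$. The term $j=1$ is always present because $s_1=q^{\lambda_2+1}-q^{\lambda_2}\le m_1$. So $\phi^\lambda(S)\neq0$, always. Note that $S=-\pi_1(\langle x_2\rangle)$ lies in $Fl_{\{1\}}(2)$.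

Next, $\phi^\lambda(\Sigma)=\phi^\lambda(S)+x_2^{[m_1]}x_1^{[m_2]}$. If the gap is $1$, then $s_2\ge q^{\lambda_2+1}>m_1$, so only $j=1$ occurs in (5), and it is $-x_1^{[m_2]}x_2^{[m_1]}$: total $0$. If the gap is at least $2$, then $m_1-s_1=q^{\lambda_1}-1-q^{\lambda_2+1}+q^{\lambda_2}\ne m_2$, so the term $j=1$ is not cancelled and $\phi^\lambda(\Sigma)\ne0$.

Everything in the theorem is visible here except one point. For the Steinberg module we only checked that one vector $S$ is not killed. Is one vector enough, and for general $n$ and $J$, which vector?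

## 5. A piece $Fl_J(n)$ that is not simple

If $Fl_J(n)$ were simple, any nonzero vector would do as a test. It is not simple in general.

**Example ($n=3$, $q=2$, $J=\{1\}$).** The space $\bar\pi_2Fl(3)$ has as basis the sums $[\ell]=\sum_{F_1=\ell}F$ over the points $\ell$, so it is the space of functions on the $7$ points. Next, $Fl_{\{1\}}(3)=\pi_1\bar\pi_2Fl(3)$ is its quotient by the kernel of $\pi_1$. An element killed by $\pi_1$ is fixed by $\bar\pi_1$, so its coefficients are constant on $1$-panels as well as on $2$-panels. Any two flags are joined by a chain of steps inside panels, so the coefficients are constant. Hence $Fl_{\{1\}}(3)\cong\{\text{functions on points}\}/\{\text{constants}\}$, of dimension $6$. For $q=2$ points are nonzero vectors, and the linear functionals $V\to\mathbb{F}_2$ form a $3$-dimensional invariant space of functions. A nonzero functional has value $1$ on four nonzero vectors and $0$ on three, so none is constant. We obtain a proper nonzero submodule of dimension $3$.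

So it is not enough to exhibit some vector of $Fl_J(n)$ that $\phi^\lambda$ does not kill: the kernel could be a smaller submodule. What we need is a vector contained in *every* nonzero submodule of $Fl_J(n)$. In Sections 6 to 8 we produce one explicitly, generalizing the two vectors $\Sigma$ and $S$ of Section 4. In Sections 9 and 10 we show that $\phi^\lambda$ does not kill it.

## 6. The test vectors $S_J$

Let $E$ be the flag with $E_k=\langle x_{n-k+1},\dots,x_n\rangle$, $B$ its stabilizer, $U$ the Sylow $p$-subgroup of $B$, and $T$ the diagonal torus, so $B=TU$.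

**Definition.** For a flag $E'$ let
$$S_J(E')=\sum\{F:\ F_i\cap E'_{n-i}=0\text{ for all } i\in J\},\qquad S_J=S_J(E).$$

We have $S_J\ne0$, because $F_i=\langle x_1,\dots,x_i\rangle$ meets every condition. For $n=2$: $S_\emptyset=\Sigma$ and $S_{\{1\}}=S$.

**Counting lemma.** Let $A\subset C\subseteq V$ and $X\subseteq V$ with $\dim A=i-1$, $\dim C=i+1$, $\dim X=n-i$. The number of $i$-dimensional $L$ with $A\subset L\subset C$ and $L\cap X=0$ is $0$ or $q$.

*Proof.* By dimensions, $\dim(C\cap X)\ge1$. If $A\cap X\ne0$, every $L$ meets $X$, so the number is $0$. If $\dim(C\cap X)\ge2$, every $L$ meets $C\cap X$, being a hyperplane of $C$, so the number is $0$. In the remaining case $\ell=C\cap X$ is a line not contained in $A$, and $L\cap X=L\cap\ell$. Exactly one of the $q+1$ spaces $L$ contains $\ell$, namely $A+\ell$. So the number is $q$. $\square$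

**Lemma 1.** If $i\in J$ then $\pi_iS_J=S_J$. If $i\notin J$ then $\pi_iS_J=0$, that is, $\bar\pi_iS_J=S_J$. Consequently $S_J\in Fl_J(n)$.

*Proof.* The purpose is to place $S_J$ in the right module by examining one panel at a time.

Let $i\notin J$. The conditions defining $S_J$ do not involve $F_i$, so $S_J$ is a sum of full $i$-panel sums. For a panel $P$, each flag of $P$ occurs in $\pi_i(F)$ for the $q$ other members $F$ of $P$, so $\pi_i\bigl(\sum_{F\in P}F\bigr)=-q\sum_{F\in P}F=0$.

Let $i\in J$. On an $i$-panel the conditions at indices $k\in J\setminus\{i\}$ are constant. If one of them fails, no flag of the panel occurs in $S_J$. Otherwise the counting lemma with $A=F_{i-1}$, $C=F_{i+1}$, $X=E_{n-i}$ says that $0$ or $q$ flags of the panel occur. When $q$ occur, let $F^*$ be the remaining flag; the sum of those $q$ flags is $-\pi_i(F^*)$. So $S_J\in\pi_iFl(n)$, and $\pi_i$, being idempotent, fixes $S_J$.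

Finally $\bar\pi_{w_{J^c}}$ is a product of operators $\bar\pi_i$ with $i\notin J$, and $\pi_{w_J}$ of operators $\pi_i$ with $i\in J$. All fix $S_J$, so $S_J=\pi_{w_J}\bar\pi_{w_{J^c}}S_J\in Fl_J(n)$. $\square$

## 7. One-dimensional right submodules of $H(n)$

Submodules of $Fl(n)$ are controlled by right ideals of $H(n)$, through Fact 4. We now find the smallest right ideals. The vector $S_J$ is fixed by $B$, since $B$ fixes $E$. By Fact 4 and $H(n)=\mathrm{End}_{G(n)}(Fl(n))$ there is a unique $h_J\in H(n)$ with $h_J(E)=S_J$. By equivariance $h_J(E')=S_J(E')$ for every flag $E'$. Also $h_J\ne0$.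

**Lemma 2.** $h_J\pi_i=h_J$ if $n-i\in J$, and $h_J\pi_i=0$ if $n-i\notin J$.

*Proof.* The purpose is to compute the right action on $h_J$. It differs from Lemma 1 in that the reference flag now varies while $F$ stays fixed. Both sides are $G(n)$-maps, so we compare their values at $E$:
$$h_J\pi_i(E)=-\sum_{E'}S_J(E'),$$
over the $q$ flags $E'\neq E$ in the $i$-panel of $E$. These differ from $E$ only at index $i$, which enters only the condition at $k=n-i$, namely $F_{n-i}\cap E'_i=0$.

If $n-i\notin J$, then $S_J(E')=S_J$ for every such $E'$, and the sum is $-qS_J=0$.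

Let $n-i\in J$. The coefficient of $F$ is minus the number of $E'\ne E$ in the panel such that $F$ occurs in $S_J(E')$. If $F_k\cap E_{n-k}\ne0$ for some $k\in J\setminus\{n-i\}$, this number is $0$, and $F$ does not occur in $S_J$ either. Otherwise apply the counting lemma with $A=E_{i-1}$, $C=E_{i+1}$, $X=F_{n-i}$: among all $q+1$ members of the panel, $E$ included, the number of admissible ones is $0$ or $q$. If $F$ occurs in $S_J$, then $E$ is admissible, the number is $q$, and $q-1$ of them differ from $E$; the coefficient is $-(q-1)=1$. If $F$ does not occur in $S_J$, then $E$ is not admissible, and the coefficient is $0$ or $-q=0$. In every case it is the coefficient of $F$ in $S_J$. $\square$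

**Lemma 3.** For each $\varepsilon\in\{0,1\}^{n-1}$ the space $\{h\in H(n):h\pi_i=\varepsilon_ih\text{ for all }i\}$ is one-dimensional, spanned by $h_J$ with $J=\{n-i:\varepsilon_i=1\}$. Every nonzero right $H(n)$-module contains a nonzero $v$ with $v\pi_i\in\{0,v\}$ for all $i$; in particular all simple right modules are one-dimensional.

*Proof.* **Step 1: at most one dimension.** By Lemma 2 the space contains $h_J\neq0$; we bound its dimension using the basis $\pi_w$. Let $h=\sum_wc_w\pi_w$ lie in it and put $K=\{i:\varepsilon_i=0\}$. By Fact 1,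
$$h\pi_i=\sum_{\ell(ws_i)>\ell(w)}(c_w+c_{ws_i})\,\pi_{ws_i}.$$
If $i\notin K$, then $h=h\pi_i$ involves only $\pi_w$ with $\ell(ws_i)<\ell(w)$, so $c_w=0$ unless $\ell(ws_i)<\ell(w)$. If $i\in K$, then $h\pi_i=0$ gives $c_{ws_i}=-c_w$ for all $w$.

Suppose $c_w\ne0$. Let $w'$ be the longest element of the coset $w\langle s_i:i\in K\rangle$. Then $c_{w'}=\pm c_w\neq0$. We have $\ell(w's_i)<\ell(w')$ for $i\in K$ by maximality in the coset, and for $i\notin K$ because $c_{w'}\ne0$. So $w'$ is the longest element $w_0$ of $S(n)$. Hence $c_w$ vanishes outside the coset of $w_0$, and on that coset $c_w=\pm c_{w_0}$ with sign $(-1)^{\ell(w_0)-\ell(w)}$. Thus $h$ is determined by $c_{w_0}$.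

**Step 2: common eigenvectors exist.** This gives one-dimensional submodules in any module $N\ne0$. Choose $w$ of maximal length with $N\pi_w\neq0$ (the identity qualifies, so such $w$ exist), and take $v=y\pi_w\ne0$ with $y\in N$. If $\ell(ws_i)>\ell(w)$, then $v\pi_i=y\pi_{ws_i}=0$ by maximality. Otherwise $v\pi_i=y\pi_w=v$. $\square$

## 8. Every nonzero submodule of $Fl_J(n)$ contains $S_J$

**Proposition 4.** (a) Every nonzero submodule $M\subseteq Fl(n)$ contains some $S_J$. (b) Every nonzero submodule of $Fl_J(n)$ contains $S_J$, and $S_{J'}\in Fl_J(n)$ only for $J'=J$. Hence a $G(n)$-map $\psi$ on $Fl_J(n)$ is injective if and only if $\psi(S_J)\ne0$.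

*Proof.* **Step 1: $M^B\ne0$.** We need a $B$-fixed vector to apply Fact 4. Since $U$ is a $p$-group acting on a nonzero finite-dimensional $\mathbb{F}_q$-space, $M^U\ne0$. By the Bruhat decomposition each element of $G(n)$ has the form $bwtu$ with $b\in B$, $w$ a permutation matrix, $t\in T$, $u\in U$. Since $wtw^{-1}\in T$ fixes $E$, we get $E\cdot bwtu=E\cdot wu$. So each $U$-orbit on flags contains a coordinate flag $E\cdot w$. Coordinate flags are fixed by $T$, so $(E\cdot w)B=(E\cdot w)TU=(E\cdot w)U$, and the $U$-orbits on flags are the $B$-orbits. An element of $Fl(n)$ is fixed by a group exactly when its coefficients are constant on the orbits of that group. So $Fl(n)^U=Fl(n)^B$, and $M^B=M^U\ne0$.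

**Step 2: part (a).** We convert the fixed vector into a right ideal. The set $N=\{h\in H(n):h(Fl(n))\subseteq M\}=\mathrm{Hom}_{G(n)}(Fl(n),M)\cong M^B$ is a nonzero right ideal. By Lemma 3 it contains a nonzero $v$ with $v\pi_i=\varepsilon_iv$ for some $\varepsilon$, and $v$ is a multiple of some $h_J$. So $h_J\in N$ and $S_J=h_J(E)\in M$.

**Step 3: part (b).** We count socles (sums of simple submodules) to see that only one $S_{J'}$ lies in $Fl_J(n)$. By (1), as right $H(n)$-modules,
$$H(n)=\mathrm{Hom}_{G(n)}(Fl(n),Fl(n))\cong\bigoplus_K\mathrm{Hom}_{G(n)}(Fl(n),Fl_K(n)).$$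
By Lemma 3 the simple submodules of $H(n)$ are the lines $\langle h_K\rangle$. They belong to distinct characters $\varepsilon$, so the $h_K$ are independent and the socle of $H(n)$ has dimension $2^{n-1}$. On the right there are $2^{n-1}$ summands. By Lemma 1, $S_K\in Fl_K(n)$, and $h_K(Fl(n))$ is generated by $S_K$ as a $G(n)$-module, so the summand of $K$ contains the simple submodule $\langle h_K\rangle$. Thus each socle has dimension at least $1$ and the dimensions add up to $2^{n-1}$, so the socle of $\mathrm{Hom}_{G(n)}(Fl(n),Fl_K(n))$ is exactly $\langle h_K\rangle$.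

If $S_{J'}\in Fl_J(n)$, then $h_{J'}\in\mathrm{Hom}_{G(n)}(Fl(n),Fl_J(n))$ spans a simple submodule, so $\langle h_{J'}\rangle=\langle h_J\rangle$ and $J'=J$. By (a), a nonzero submodule of $Fl_J(n)$ contains some $S_{J'}$, which must be $S_J$. The last claim follows by applying this to $\ker\psi$. $\square$

## 9. Coefficients of $x_1^{[e]}$ in $\phi^\lambda(S_J)$

Put $\Phi_J(\lambda)=\phi^\lambda(S_J)$. By Proposition 4, Theorem A is the statement $\Phi_J(\lambda)\ne0$ when $D(\lambda)\subseteq J$. We want an induction on $n$ that strips off $x_1$. Write $D(n)$ as a free module over $D(x_2,\dots,x_n)$ with basis $x_1^{[e]}$, $e\ge0$, and compute the coefficients. For a subspace $V'\subseteq V$ put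
$$Q_d(V')=\sum_{u\in V'}u^{[d]}.$$

**Lemma 5.** Let $n\ge2$, $V'=\langle x_2,\dots,x_n\rangle=E_{n-1}$, $\lambda'=(\lambda_2,\dots,\lambda_n)$, $J'=\{i-1:i\in J,\ i\ge2\}$. Let $0\le e\le m_1$, and if $1\notin J$ assume also $e>m_2$. Then the coefficient of $x_1^{[e]}$ in $\Phi_J(\lambda)$ is
$$Q_{m_1-e}(V')\,\Phi_{J'}(\lambda')\in D(x_2,\dots,x_n),$$
where $\Phi_{J'}(\lambda')$ is formed in $V'$ with reference flag $E_1\subset\dots\subset E_{n-1}$.

*Proof.* The purpose is to sort the flags by the first step at which they leave $V'$. Let $F$ occur in $S_J$, and let $k$ be the index with $F_{k-1}\subseteq V'$ and $F_k\not\subseteq V'$. For every $i\neq k$ we can choose $a_i\in V'$. This is clear for $i<k$. For $i>k$ we have $\dim(F_i\cap V')=i-1>i-2=\dim(F_{i-1}\cap V')$, so there is $a_i\in(F_i\cap V')\setminus F_{i-1}$.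

*Case $k\ge2$.* Then $F_1\subseteq V'=E_{n-1}$, so the condition at index $1$ fails; as $F$ occurs in $S_J$, we have $1\notin J$, and $e>m_2$ by hypothesis. Only the factor $a_k^{[m_k]}$ involves $x_1$, so all $x_1$-exponents in $\phi^\lambda(F)$ are at most $m_k\le m_2<e$. Such flags contribute nothing.

*Case $k=1$.* Then $F_1=\langle x_1+u\rangle$ for a unique $u\in V'$. Put $F'_{i-1}=F_i\cap V'$ for $2\le i\le n$. This is a flag $F'$ of $V'$, and $F_i=F_1\oplus F'_{i-1}$, so $F\leftrightarrow(u,F')$ is a bijection from the flags with $F_1\not\subseteq V'$ to all pairs of a vector and a flag of $V'$. The condition at $i=1$, $F_1\cap E_{n-1}=0$, holds automatically. For $i\ge2$ we have $E_{n-i}\subseteq V'$, so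
$$F_i\cap E_{n-i}=F'_{i-1}\cap E_{(n-1)-(i-1)}.$$
Hence $F$ occurs in $S_J$ if and only if $F'$ occurs in $S_{J'}$ formed in $V'$. With $a_1=x_1+u$ and $a_i\in F'_{i-1}\setminus F'_{i-2}$ for $i\ge2$ we get $\phi^\lambda(F)=(x_1+u)^{[m_1]}\phi^{\lambda'}(F')$.

Since $(x_1+u)^{[m_1]}=\sum_ex_1^{[e]}u^{[m_1-e]}$, summing over all $u$ and all $F'$ gives the claim. $\square$

**Where the obvious induction stops.** The natural first choice is the top exponent $e=m_1$, where one hopes that the coefficient is $\Phi_{J'}(\lambda')$ and induction finishes the proof. But $Q_0(V')=\sum_{u\in V'}1=q^{n-1}=0$. Each $F'$ is hit by $q^{n-1}$ flags $F$, one for each $u$, all with the same leading term, and their sum is zero in characteristic $p$. We must go down to a smaller $e$, where the factor $Q_{m_1-e}(V')$ is not a scalar. Multiplication by $Q_d(V')$ is far from injective on a divided power algebra, so knowing $\Phi_{J'}(\lambda')\ne0$ is then not enough.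

The way past this point is to choose $d=m_1-e$ so that multiplication by $Q_d(V')$ sends $\phi^{\lambda'}$ to another map of the same family.

**Lemma 6.** Let $\dim V'=m\ge1$, $\mu_1>\dots>\mu_m\ge0$ and $d=(q-1)\sum_lq^{\mu_l}$. For every flag $F$ in $V'$,
$$Q_d(V')\,\phi^\mu(F)=(-1)^m\phi^{\mu+1}(F),\qquad \mu+1=(\mu_1+1,\dots,\mu_m+1).$$

*Proof.* The purpose is to see that exactly one term survives. Let $a_1,\dots,a_m$ be adapted to $F$ and write $u=\sum c_ia_i$ for $u\in V'$. By (2),
$$Q_d(V')\,\phi^\mu(F)=\sum_{s_1+\dots+s_m=d}\ \prod_{i=1}^m\Bigl(\sum_{c\in\mathbb{F}_q}c^{s_i}\Bigr)a_i^{[s_i]}a_i^{[q^{\mu_i}-1]}.$$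
By (4) and (3) a term vanishes unless, for every $i$, $s_i>0$, $(q-1)\mid s_i$ and $q^{\mu_i}\mid s_i$. As $q-1$ and $q$ are coprime, this forces $s_i\ge(q-1)q^{\mu_i}$. The sum of these lower bounds is $d$, so only $s_i=(q-1)q^{\mu_i}$ for all $i$ survives. By (4) and (3) that term is $(-1)^m\prod_ia_i^{[(q-1)q^{\mu_i}+q^{\mu_i}-1]}=(-1)^m\prod_ia_i^{[q^{\mu_i+1}-1]}$. $\square$

The same proof shows $Q_{d'}(V')\,\phi^\mu(F)=0$ for $0\le d'<d$. So $d$ is the first degree in which anything survives, and what survives is $\phi^{\mu+1}$, whose gaps are those of $\mu$.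

## 10. Proof of Theorem A

We show $\Phi_J(\lambda)\ne0$ for all $\lambda$ and $J$ with $D(\lambda)\subseteq J$, by induction on $n$; Proposition 4(b) then gives Theorem A. For $n=1$, $\Phi_\emptyset(\lambda)=x_1^{[q^{\lambda_1}-1]}\ne0$. Let $n\ge2$.

**Step 1: choose the exponent.** We fix $e$ so that Lemma 6 will apply, and check the hypotheses of Lemma 5. Let
$$d=(q-1)\sum_{l\ge2}q^{\lambda_l},\qquad e=m_1-d .$$
Since $\lambda_2>\lambda_3>\dots\ge0$ are distinct integers,
$$d\le(q-1)(1+q+\dots+q^{\lambda_2})=q^{\lambda_2+1}-1\le m_1,$$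
so $0\le e\le m_1$. If $1\notin J$, then $1\notin D(\lambda)$, so $\lambda_1\ge\lambda_2+2$, and
$$e\ge(q^{\lambda_2+2}-1)-(q^{\lambda_2+1}-1)=(q-1)q^{\lambda_2+1}\ge q^{\lambda_2+1}>m_2 .$$

**Step 2: identify the coefficient.** This reduces $n$ to $n-1$. Lemma 5 gives the coefficient of $x_1^{[e]}$, and Lemma 6 with $\mu=\lambda'$, $m=n-1$, summed over the flags occurring in $S_{J'}$, evaluates it:
$$Q_d(V')\,\Phi_{J'}(\lambda')=(-1)^{n-1}\,\Phi_{J'}(\lambda'+1). \tag{6}$$

**Step 3: apply induction.** We check that the new data satisfy the hypothesis. The sequence $\lambda'+1$ is strictly decreasing with the gaps of $\lambda'$, so $D(\lambda'+1)=\{i-1:i\in D(\lambda),\ i\ge2\}\subseteq J'$. The space $V'$ has coordinates $x_2,\dots,x_n$ and reference flag $E_1\subset\dots\subset E_{n-1}$, which is the standard situation in dimension $n-1$. By induction $\Phi_{J'}(\lambda'+1)\ne0$. Hence $\Phi_J(\lambda)\neq0$, which proves Theorem A. $\blacksquare$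

**An explicit monomial.** At the $k$-th stage of the induction the sequence is $(\lambda_k+k-1,\dots,\lambda_n+k-1)$ and the sign is $(-1)^{n-k}$. So for every $J\supseteq D(\lambda)$ the coefficient of $\prod_kx_k^{[e_k]}$ in $\phi^\lambda(S_J)$, where
$$e_k=q^{\lambda_k+k-1}-1-(q-1)\sum_{l>k}q^{\lambda_l+k-1},$$
is $(-1)^{n(n-1)/2}$. As a check by hand, take $q=2$, $n=3$, $\lambda=(2,1,0)$, $J=\{1,2\}$. Then $(e_1,e_2,e_3)=(0,1,3)$. The flags in $S_J$ have adapted bases $x_1+u,\ x_2+tx_3,\ x_3$ with $u\in\langle x_2,x_3\rangle$, $t\in\mathbb{F}_2$, and $m=(3,1,0)$. The part of $\phi^\lambda(S_J)$ free of $x_1$ is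
$$\Bigl(\sum_uu^{[3]}\Bigr)\Bigl(\sum_t(x_2+tx_3)\Bigr)=\bigl(x_2^{[2]}x_3+x_2x_3^{[2]}\bigr)x_3=x_2x_3^{[3]},$$
using $x_3x_3=0$ and $x_3^{[2]}x_3=x_3^{[3]}$. This has coefficient $1=(-1)^3$ in $\mathbb{F}_2$, as predicted.

**Where the gap condition entered.** It was used only to have $e>m_2$ when $1\notin J$, so that flags with $F_1\subseteq V'$ do not interfere. For $n=2$ and gap $1$ we have $e=m_1-(q-1)q^{\lambda_2}=q^{\lambda_2}-1=m_2$: the two kinds of flags meet in the same monomial, and Section 4 showed that they cancel. The next lemma finds this cancellation in every panel.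

## 11. Relations from gaps equal to 1, and the proof of Theorem B

**Lemma 7.** If $\lambda_i-\lambda_{i+1}=1$, then $\phi^\lambda\bar\pi_i=0$, that is, $\phi^\lambda\pi_i=\phi^\lambda$.

*Proof.* The purpose is to show that each $i$-panel sum is killed. Let $a_1,\dots,a_n$ be adapted to $F$, and write $b=a_i$, $c=a_{i+1}$. The flags of the $i$-panel of $F$ have adapted bases obtained by replacing $(a_i,a_{i+1})$ by $(b+tc,\,c)$ for $t\in\mathbb{F}_q$, or by $(c,b)$. So $\phi^\lambda(\bar\pi_iF)$ is the product of $\prod_{j\ne i,i+1}a_j^{[m_j]}$ and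
$$\sum_t(b+tc)^{[m_i]}c^{[m_{i+1}]}+c^{[m_i]}b^{[m_{i+1}]}=-\sum_{0<s\le m_i,\ (q-1)\mid s}b^{[m_i-s]}c^{[s]}c^{[m_{i+1}]}+b^{[m_{i+1}]}c^{[m_i]},$$
where we used (2) and (4). By (3) only $s$ divisible by $q^{\lambda_{i+1}}$, hence by $(q-1)q^{\lambda_{i+1}}$, contribute. Since $2(q-1)\ge q$,
$$2(q-1)q^{\lambda_{i+1}}\ge q^{\lambda_{i+1}+1}=q^{\lambda_i}>m_i,$$
so only $s=(q-1)q^{\lambda_{i+1}}=m_i-m_{i+1}$ remains. It contributes $-b^{[m_{i+1}]}c^{[m_i]}$, and the total is $0$. $\square$

*Proof of Theorem B, part 1.* If $D\subseteq J$, this is Theorem A. Suppose $i\in D$ and $i\notin J$. By Lemma 1, $S_J=\bar\pi_iS_J$, so $\phi^\lambda(S_J)=0$ by Lemma 7. As $0\ne S_J\in Fl_J(n)$, $\phi^\lambda$ is not injective on $Fl_J(n)$. $\blacksquare$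

*Proof of Theorem B, part 2.* **Step 1: $\ker\pi_{w_D}=\sum_{i\in D}\bar\pi_iFl(n)$.** This describes the candidate for the kernel in two ways. For $i\in D$, $w_D$ has a reduced word ending in $s_i$, so $\pi_{w_D}\pi_i=\pi_{w_D}$ and $\pi_{w_D}\bar\pi_i=0$. Hence $\pi_{w_D}$ is idempotent, and
$$\sum_{i\in D}\bar\pi_iFl(n)\subseteq\ker\pi_{w_D}=(1-\pi_{w_D})Fl(n).$$
For the reverse inclusion take a reduced word $w_D=s_{i_1}\cdots s_{i_k}$, all $i_j\in D$. The telescoping identity
$$1-\pi_{i_1}\cdots\pi_{i_k}=\sum_{j=1}^k(1-\pi_{i_j})\,\pi_{i_{j+1}}\cdots\pi_{i_k}=\sum_{j=1}^k\bar\pi_{i_j}\,\pi_{i_{j+1}}\cdots\pi_{i_k}$$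
shows $(1-\pi_{w_D})Fl(n)\subseteq\sum_{i\in D}\bar\pi_iFl(n)$.

**Step 2: $\ker\pi_{w_D}\subseteq\ker\phi^\lambda$.** This is one inclusion of the kernels. Applying Lemma 7 once for each letter of a reduced word of $w_D$ gives $\phi^\lambda=\phi^\lambda\pi_{w_D}$.

**Step 3: $\phi^\lambda$ is injective on $\pi_{w_D}Fl(n)$.** This will give the other inclusion. Suppose not. By Proposition 4(a), applied to the kernel of $\phi^\lambda$ on $\pi_{w_D}Fl(n)$, there is $J$ with $S_J\in\pi_{w_D}Fl(n)$ and $\phi^\lambda(S_J)=0$. For $i\in D$, $w_D$ has a reduced word starting with $s_i$, so $\pi_i\pi_{w_D}=\pi_{w_D}$ and $\pi_iS_J=S_J\ne0$. By Lemma 1, $i\in J$. So $D\subseteq J$, and Section 10 gives $\phi^\lambda(S_J)\ne0$, a contradiction.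

**Step 4: kernel and image.** We combine the steps. Since $\pi_{w_D}$ is idempotent, $Fl(n)=\pi_{w_D}Fl(n)\oplus\ker\pi_{w_D}$. The map $\phi^\lambda$ is zero on the second summand and injective on the first. So $\ker\phi^\lambda=\ker\pi_{w_D}$ and $\operatorname{im}\phi^\lambda\cong\pi_{w_D}Fl(n)$. In particular $\phi^\lambda$ is injective on $Fl(n)$ if and only if $D=\emptyset$, because $\bar\pi_iFl(n)\neq0$ for each $i$.

**Step 5: decomposing $\pi_{w_D}Fl(n)$.** It remains to say which pieces occur, and how often. As $\pi_{w_D}Fl(n)$ is a direct summand of $Fl(n)$, (1) and the Krull–Schmidt theorem give $\pi_{w_D}Fl(n)\cong\bigoplus_JFl_J(n)^{r_J}$ for some $r_J\ge0$. Apply $\mathrm{Hom}_{G(n)}(Fl(n),-)$ and take socles as right $H(n)$-modules. In the proof of Proposition 4(b) we saw that $\mathrm{Hom}_{G(n)}(Fl(n),Fl_J(n))$ has socle $\langle h_J\rangle$. So $r_J$ is the multiplicity of the character of $h_J$ in the socle of the right ideal $\{h\in H(n):h(Fl(n))\subseteq\pi_{w_D}Fl(n)\}$. By Lemma 3 the only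 line of $H(n)$ with this character is $\langle h_J\rangle$. So $r_J=1$ if $h_J$ lies in this right ideal, that is, if $S_J\in\pi_{w_D}Fl(n)$, and $r_J=0$ otherwise.

If $S_J\in\pi_{w_D}Fl(n)$, then $D\subseteq J$, as shown in Step 3. Conversely, if $D\subseteq J$, then $\pi_iS_J=S_J$ for all $i\in D$ by Lemma 1, so $S_J=\pi_{w_D}S_J\in\pi_{w_D}Fl(n)$. Therefore
$$\operatorname{im}\phi^\lambda\cong\pi_{w_D}Fl(n)\cong\bigoplus_{J\supseteq D}Fl_J(n).\qquad\blacksquare$$
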